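
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A smooth dendroid that is confluent-homogeneous\\ but not monotone-homogeneous}


\begin{abstract}
For dendrites, homogeneity with respect to monotone mappings and homogeneity with respect to confluent mappings are equivalent. We show that this equivalence fails for dendroids, and already for smooth dendroids: we describe explicitly a smooth dendroid $U$ that is confluent-homogeneous but not monotone-homogeneous. The obstruction on the monotone side is that monotone mappings between dendroids carry points of smoothness to points of smoothness. On the confluent side, a mapping that folds $U$ backward along a prescribed arc, followed if necessary by a monotone mapping, moves a point of smoothness to an arbitrary position. We also show that a monotone-homogeneous smooth dendroid is a dendrite, and we determine the images of one point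 of $U$ under all monotone mappings of $U$ onto itself.
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are metric. A \emph{continuum} is a compact connected (nonempty) metric space, and a \emph{mapping} is a continuous function. A surjective mapping $f\colon X\to Y$ between continua is \emph{monotone} if $f^{-1}(y)$ is connected for every $y\in Y$. It is \emph{confluent} if for every subcontinuum $Q$ of $Y$ each component of $f^{-1}(Q)$ is mapped by $f$ onto $Q$. Every monotone mapping is confluent, because the full preimage of a subcontinuum under a monotone mapping is connected (see Section~\ref{sec:prelim}). A confluent mapping may break the preimage of a continuum into pieces, as long as every piece still covers the whole continuum.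

Let $\mathcal M$ be a class of mappings between continua that contains all homeomorphisms and is closed under composition. A continuum $X$ is \emph{$\mathcal M$-homogeneous} if for all $p,q\in X$ there is a mapping $f\colon X\to X$ in $\mathcal M$ with $f(p)=q$. With the classes of monotone and of confluent mappings we get \emph{monotone-homogeneous} and \emph{confluent-homogeneous} continua, and the first property implies the second. These are genuine restrictions. An arc, for instance, is not even confluent-homogeneous. Indeed, let $f\colon[0,1]\to[0,1]$ be confluent and suppose $f(0)=y\in(0,1)$. The components of $f^{-1}([0,y])$ and of $f^{-1}([y,1])$ that contain $0$ are intervals with left end $0$, so the shorter one lies in both preimages and is mapped to $\{y\}$, contrary to confluence.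

A \emph{dendroid} is an arcwise connected, hereditarily unicoherent continuum; here \emph{hereditarily unicoherent} means that any two subcontinua have a connected (possibly empty) intersection. In a dendroid any two points $x,y$ are the ends of exactly one arc $xy$ (a point if $x=y$). A \emph{dendrite} is a locally connected continuum that contains no simple closed curve. A dendroid $X$ is \emph{smooth at} $p$ if $x_n\to x$ in $X$ implies that the arcs $px_n$ converge to $px$ in the Hausdorff metric; $p$ is then called a \emph{point of smoothness}. The dendroid $X$ is \emph{smooth} if it is smooth at some point.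

For dendrites, monotone homogeneity and confluent homogeneity are equivalent, and \cite{problems} asks whether this remains true for wider classes of continua, such as dendroids or smooth dendroids. It does not.

\begin{theorem}\label{thm:main}
Let $K\subset[0,1]$ be the Cantor ternary set and let
\[
U=\bigl\{x=(x_1,x_2,\dots)\in[0,1]^{\mathbb N}:\ \text{for all } i<j,\ x_i\in K\ \text{or}\ x_j=0\bigr\}
\]
with the product topology. Then $U$ is a smooth dendroid that is confluent-homogeneous and not monotone-homogeneous.
\end{theorem}

Hence monotone homogeneity and confluent homogeneity are equivalent neither for dendroids nor for smooth dendroids.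

\medskip
Why should the two notions part company? In a dendrite every point is a point of smoothness. Indeed, if $x_n\to x$, then local connectedness gives $\operatorname{diam}(xx_n)\to0$, and $px_n\subset px\cup xx_n$ and $px\subset px_n\cup x_nx$ give $px_n\to px$. Outside dendrites, points of smoothness are special. Monotone mappings respect them, so a monotone-homogeneous smooth dendroid must be smooth everywhere, which makes it a dendrite. Confluent mappings need not respect them: they can fold. The question thus becomes whether folding can make a smooth dendroid that is not locally connected homogeneous. The dendroid $U$ is built for this. One starts with an arc, hangs an arc at each of its points with coordinate in $K$, repeats the procedure on each hanging arc forever, and passes to the limit, so that $U$ contains a copy of itself at each point $(k,0,0,\dots)$ with $k\in K$.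

The following supplement makes the first half of this discussion precise. Let $\mathcal{OM}$ be the class of finite compositions of monotone surjections and open surjections between dendroids. It contains all homeomorphisms between dendroids and is closed under composition.

\begin{theorem}\label{thm:suppl}
\begin{enumerate}
\item[(a)] If $X$ is a dendroid smooth at $p$ and $f\colon X\to Y$ is in $\mathcal{OM}$, then $Y$ is smooth at $f(p)$.
\item[(b)] Every $\mathcal{OM}$-homogeneous (in particular every monotone-homogeneous) smooth dendroid is a dendrite. Hence a confluent-homogeneous smooth dendroid is monotone-homogeneous if and only if it is locally connected.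
\item[(c)] For $\theta=(0,0,\dots)\in U$ we have
\begin{align*}
\{f(\theta):\ f\colon U\to U\text{ monotone}\}&=\{\theta,(1,0,0,\dots)\},\\
\{f(\theta):\ f\colon U\to U\text{ confluent}\}&=U .
\end{align*}
\end{enumerate}
\end{theorem}

The ``if'' part of the last sentence of (b) uses the theorem on dendrites quoted from \cite{problems}. Nothing else in this paper does.

Section~\ref{sec:smooth} proves (a) and (b). Section~\ref{sec:U} shows that $U$ is a smooth dendroid, finds its points of smoothness, and concludes from (a) that it is not monotone-homogeneous. Section~\ref{sec:fold} presents the folding idea on a comb, and Section~\ref{sec:conf} carries it out in $U$. Section~\ref{sec:c} proves (c).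

\section{Conventions and standard facts}\label{sec:prelim}

Monotone, confluent and open mappings are always onto. If $X$ is a dendroid and $P\subset X$ is a subcontinuum containing $x$ and $y$, then $xy\subset P$, because $P\cap xy$ is connected and contains both ends of $xy$.

\emph{Monotone mappings.} If $f\colon X\to Y$ is monotone and $Q\subset Y$ is a continuum, then $f^{-1}(Q)$ is a continuum. Indeed, if $f^{-1}(Q)=A\cup B$ with $A,B$ closed, disjoint and nonempty, then each fiber over $Q$ lies in $A$ or in $B$, so $f(A)$ and $f(B)$ are disjoint, closed, nonempty and cover $Q$, which is impossible.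

\emph{Compositions.} Let $f\colon X\to Y$ and $g\colon Y\to Z$ be confluent. Then so is $gf$. Let $Q\subset Z$ be a continuum, $C$ a component of $(gf)^{-1}(Q)$ and $x\in C$, and let $E$ be the component of $g^{-1}(Q)$ containing $f(x)$. The component of $f^{-1}(E)$ containing $x$ lies in $C$ and is mapped onto $E$, so $gf(C)\supset g(E)=Q$.

\emph{Open mappings are confluent.} Let $f\colon X\to Y$ be open, $Q\subset Y$ a continuum and $C$ a component of $f^{-1}(Q)$, and suppose $y\in Q\setminus f(C)$. In the compact space $f^{-1}(Q)$ the component $C$ is the intersection of the clopen sets containing it. Since $C$ misses the compact set $f^{-1}(y)$, some clopen $V\supset C$ misses it too. The restriction $f^{-1}(Q)\to Q$ of $f$ is open, so $f(V)$ is a nonempty clopen proper subset of $Q$, contrary to the connectedness of $Q$.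

\emph{The Cantor set.} We use that $0,1\in K$, $K=1-K$ and $K\cap[0,3^{-i}]=3^{-i}K$. The intervals $(3^{-i},2\cdot3^{-i})$, $i\ge1$, are components of $[0,1]\setminus K$. More generally, every component (\emph{gap}) $(a,b)$ of $[0,1]\setminus K$ has length $3^{-m}$ for some $m\ge1$, satisfies $0<a<b<1$, and
\begin{equation}\label{eq:gap}
K\cap[b,b+3^{-m}]=b+3^{-m}K ,
\end{equation}
because $(a,b)$ is the middle third, and $[b,b+3^{-m}]$ the right third, of an interval of the usual construction.

\section{Points of smoothness under monotone and open mappings}\label{sec:smooth}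

\begin{proof}[Proof of Theorem \ref{thm:suppl}(a)]
It suffices to treat a single monotone or open mapping $f\colon X\to Y$ between dendroids. Put $q=f(p)$ and let $y_n\to y$ in $Y$. By compactness of the hyperspace, every subsequence has a further subsequence along which the arcs $qy_n$ converge. The limit is a continuum containing $q$ and $y$, so it contains $qy$. We have to show that it is contained in $qy$, and for this we may pass to further subsequences. In both cases the plan is to find $x_n\in f^{-1}(y_n)$ with $x_n\to x$ and $f(px)\subset qy$. Then $f(px_n)$ is a continuum containing $q$ and $y_n$, so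
\[
qy_n\subset f(px_n)\longrightarrow f(px)\subset qy
\]
by smoothness at $p$, and we are done.

\emph{$f$ monotone.} Choose any $x_n\in f^{-1}(y_n)$ and pass to a subsequence with $x_n\to x$. Then $f(x)=y$, so the continuum $f^{-1}(qy)$ contains $p$ and $x$. Hence it contains $px$, that is, $f(px)\subset qy$.

\emph{$f$ open.} Then $f$ is confluent, so the component $C$ of $f^{-1}(qy)$ containing $p$ is mapped onto $qy$. Choose $x\in C\cap f^{-1}(y)$. Then $px\subset C$, so $f(px)\subset qy$. Since $f$ is open, there are $x_n\to x$ with $f(x_n)=y_n$.
\end{proof}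

For a confluent mapping, a point $x\in f^{-1}(y)$ with $f(px)\subset qy$ still exists, and so does, along a subsequence, a convergent sequence of points $x_n\in f^{-1}(y_n)$. What is lost is that its limit can be taken to be such an $x$. Example~\ref{ex:comb} shows that this loss is real.

\begin{proof}[Proof of Theorem \ref{thm:suppl}(b)]
Let the dendroid $X$ be $\mathcal{OM}$-homogeneous and smooth at $p$. By (a), $X$ is smooth at every point $q$. Thus $q_n\to q$ implies $qq_n\to\{q\}$. It follows that for each $\varepsilon>0$ there is $\delta>0$ such that $\operatorname{diam}(qx)<\varepsilon$ for all $x$ within $\delta$ of $q$. The union of these arcs $qx$ is a connected neighborhood of $q$ contained in the $\varepsilon$-ball about $q$. So $X$ is connected im kleinen at each point, and a space with this property is locally connected. A hereditarily unicoherent continuum contains no simple closed curve, since a simple closed curve is the union of two arcs meeting in two points. Hence $X$ is a dendrite.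

In particular, a monotone-homogeneous smooth dendroid is locally connected. Conversely, a locally connected dendroid is a dendrite, so if it is confluent-homogeneous, then it is monotone-homogeneous by the theorem for dendrites \cite{problems}.
\end{proof}

\section{The dendroid $U$}\label{sec:U}

\subsection{Description and self-similarity}

A point of $U$ is a sequence that may run through $K$ freely, but once a coordinate lies outside $K$ all later coordinates vanish. So a point of $U$ either lies in $K^{\mathbb N}$ or has the form $(k_1,\dots,k_{n-1},t,0,0,\dots)$ with $k_l\in K$ and $t\in[0,1]\setminus K$.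

Write $\theta=(0,0,\dots)$ and $\sigma(x)=(x_2,x_3,\dots)$. For a finite tuple $a$ we write $(a,y)$ for concatenation, so that $(u,\theta)=(u,0,0,\dots)$. Clearly $\sigma(U)\subset U$, and $(k,v)\in U$ for $k\in K$ and $v\in U$. Put
\[
H=\{(u,\theta):u\in[0,1]\}=\{x\in U:\sigma(x)=\theta\}.
\]
If $x\in U\setminus H$, then $x_1\in K$. Hence $U=H\cup(K\times U)$: the \emph{spine} $H$ carries a copy $\{k\}\times U$ of $U$ at each of its points $(k,\theta)$ with $k\in K$. Different copies are joined only through the spine:
\begin{equation}\label{eq:first}
\text{on a connected subset of } U\setminus H \text{ the first coordinate is constant,}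
\end{equation}
because this coordinate is a continuous function with values in the zero-dimensional set $K$.

The set $U$ is compact, being the intersection of the closed sets $\{x_i\in K\}\cup\{x_j=0\}$, $i<j$.

\subsection{The order}

To move from $\theta$ to $x$ one raises the first coordinate from $0$ to $x_1$, then the second from $0$ to $x_2$, and so on. The points met on the way agree with $x$ up to some place, fall short there, and vanish afterwards. For $w,x\in[0,1]^{\mathbb N}$ we therefore write $w\preceq x$ if
\begin{equation}\label{eq:order}
w_l\le x_l\ \text{ for all } l,\qquad\text{and}\qquad w_l<x_l\ \text{ implies }\ w_j=0\ \text{ for all } j>l .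
\end{equation}
The second condition will often be used in the form: \emph{if $w\preceq x$ and $w_j\ne0$, then $w_l=x_l$ for all $l<j$.} The relation $\preceq$ is a partial order. For transitivity let $u\preceq w\preceq x$; if $u_l<x_l$, then $u_l<w_l$ or $w_l<x_l$, and for $j>l$ we get $u_j=0$ in the first case and $u_j\le w_j=0$ in the second. Moreover, for any finite tuple $a$ with entries in $[0,1]$,
\begin{equation}\label{eq:prefix}
(a,v)\preceq(a,w)\iff v\preceq w .
\end{equation}

Let $\tau_n\colon[0,1]\to[0,1]$ be $0$ on $[0,1-2^{-(n-1)}]$, $1$ on $[1-2^{-n},1]$ and linear in between, and put $\gamma(x,s)=(x_n\tau_n(s))_{n\ge1}$. If $\tau_i(s)<1$, then $s<1-2^{-i}$, so $\tau_j(s)=0$ for all $j>i$.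

\begin{lemma}\label{lem:gamma}
The formula above defines a mapping $\gamma\colon U\times[0,1]\to U$ with $\gamma(x,0)=\theta$ and $\gamma(x,1)=x$. For every $x\in U$,
\[
\{w\in[0,1]^{\mathbb N}:w\preceq x\}=\gamma(x,[0,1]),
\]
and for $x\ne\theta$ this set is an arc from $\theta$ to $x$ on which $\preceq$ is the natural linear order.
\end{lemma}

\begin{proof}
Continuity and the two boundary values are clear. To see that $\gamma(x,s)\in U$, suppose $x_i\tau_i(s)\notin K$. Either $x_i\notin K$, so $x_j=0$ for $j>i$; or $x_i\in K$, so $\tau_i(s)<1$ and $\tau_j(s)=0$ for $j>i$. In both cases the coordinates of $\gamma(x,s)$ after the $i$-th vanish.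

If $s\le s'$, then $\gamma(x,s)\preceq\gamma(x,s')$: the coordinates are nondecreasing in $s$, and $x_l\tau_l(s)<x_l\tau_l(s')$ forces $\tau_l(s)<1$, so $\tau_j(s)=0$ for $j>l$. With $s'=1$ this gives the inclusion ``$\supset$''. Conversely, let $w\preceq x$ and $w\ne x$, and let $n$ be the first index with $w_n<x_n$. Then $w=(x_1,\dots,x_{n-1},w_n,\theta)$ and $0\le w_n<x_n$, so $w=\gamma(x,s)$ for some $s\in[1-2^{-(n-1)},1-2^{-n}]$.

Since all coordinates of $\gamma(x,\cdot)$ are nondecreasing, its point inverses are intervals. A nonconstant image of $[0,1]$ under such a mapping is an arc, traversed in order.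
\end{proof}

For $x\in U$ put $\theta x=\{w:w\preceq x\}$; once $U$ is known to be a dendroid, this agrees with our notation for arcs. For $v\preceq x$ put $[v,x]=\{w:v\preceq w\preceq x\}$, a subarc of $\theta x$ or a point.

\begin{lemma}\label{lem:meet}
Any two points $x,y\in U$ have a greatest common lower bound $x\wedge y\in U$. If $x\ne y$ and $i$ is the first index with $x_i\neq y_i$, then
\[
x\wedge y=(x_1,\dots,x_{i-1},\min(x_i,y_i),\theta).
\]
\end{lemma}

\begin{proof}
If $x=y$, then $x\wedge y=x$. Let $x\ne y$ and let $v$ be the displayed point. By \eqref{eq:order}, $v\preceq x$ and $v\preceq y$, so $v\in U$ by Lemma~\ref{lem:gamma}. Let $w\preceq x$ and $w\preceq y$. Then $w_i\le\min(x_i,y_i)<\max(x_i,y_i)$, so $w_j=0=v_j$ for $j>i$, and $w_l\le v_l$ for all $l$. If $w_l<v_l$, then $w_l<x_l$, so $w_j=0$ for $j>l$. Hence $w\preceq v$.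
\end{proof}

Consequently $[x\wedge y,x]\cup[x\wedge y,y]$ is an arc from $x$ to $y$ (or a point): its two parts meet only in $x\wedge y$.

\subsection{$U$ is a smooth dendroid}

Arcwise connectedness is now clear. For hereditary unicoherence we show that a subcontinuum containing $x$ and $y$ contains the arc just described. The natural tool is to cut $U$ at a point of this arc. If the last nonzero coordinate of that point lies in $K$, a whole copy of $U$ grows out of it and obstructs a simple cut. We therefore cut only at points where nothing branches off; they are dense in each arc.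

\begin{lemma}\label{lem:cut}
Let $w=(a,u,\theta)$ with $a\in K^{n-1}$, $n\ge1$ (the tuple $a$ is empty if $n=1$), and $u\in(0,1)\setminus K$. If $P\subset U$ is a subcontinuum and $w\notin P$, then $w\preceq y$ holds either for all $y\in P$ or for no $y\in P$.
\end{lemma}

\begin{proof}
Since $w_n=u\ne0$, we have $w\preceq y$ if and only if $(y_1,\dots,y_{n-1})=a$ and $y_n\ge u$. Suppose $x,y\in P$, $w\preceq x$ and $w\not\preceq y$. Then $x_n>u$, because $x_n=u\notin K$ would give $x=w$. For a clopen neighborhood $N$ of $a$ in $K^{n-1}$ put
\[
V=\{z\in U:(z_1,\dots,z_{n-1})\in N,\ z_n>u\},\qquad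
V'=\{z\in U:(z_1,\dots,z_{n-1})\in N,\ z_n\ge u\}.
\]
Points of $U$ with $z_n\ge u>0$ have $(z_1,\dots,z_{n-1})\in K^{n-1}$, so $V$ is open and $V'$ is closed in $U$. Since $u\notin K$, we have $V'\setminus V=\{(b,u,\theta):b\in N\}$. As $P$ is closed and $w\notin P$, this set misses $P$ if $N$ is small. Also $y\notin V$ if $N$ is small: either $(y_1,\dots,y_{n-1})\ne a$, and we keep this tuple out of $N$, or $(y_1,\dots,y_{n-1})=a$ and $y_n<u$. For such $N$ the set $P\cap V=P\cap V'$ is clopen in $P$, contains $x$ and misses $y$, contrary to the connectedness of $P$.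
\end{proof}

\begin{proposition}\label{prop:dendroid}
\begin{enumerate}
\item[(i)] If $P\subset U$ is a subcontinuum, $x,y\in P$ and $v=x\wedge y$, then $[v,x]\cup[v,y]\subset P$.
\item[(ii)] $U$ is a dendroid, $xy=[x\wedge y,x]\cup[x\wedge y,y]$ for $x,y\in U$, and $U$ is smooth at $\theta$.
\item[(iii)] Every subcontinuum $Q\subset U$ has a \emph{least point} $r\in Q$: for all $y\in Q$ we have $r\preceq y$ and $[r,y]\subset Q$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) By symmetry it suffices to show $[v,x]\subset P$. Let $w^0\in[v,x]$, $w^0\neq x$, and let $n$ be the first index with $w^0_n<x_n$, so that $w^0=(x_1,\dots,x_{n-1},w^0_n,\theta)$. As $x_n>0$, the first $n-1$ coordinates of $x$ lie in $K$. Take any $u\in(w^0_n,x_n)\setminus K$ and put $w=(x_1,\dots,x_{n-1},u,\theta)$. Then $v\preceq w^0\preceq w\preceq x$ and $w\ne w^0$, so $w\ne v$. If $w\preceq y$, then $w\preceq v$ by Lemma~\ref{lem:meet}, so $w=v$, a contradiction. Hence $w\preceq x$ but $w\not\preceq y$, and Lemma~\ref{lem:cut} gives $w\in P$. Since $K$ is nowhere dense, we may let $u\to w^0_n$, and since $P$ is closed, $w^0\in P$.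

(ii) The set $U$ is compact, and it is arcwise connected by Lemma~\ref{lem:gamma}. If $P,Q$ are subcontinua and $x,y\in P\cap Q$, then by (i) the connected set $[x\wedge y,x]\cup[x\wedge y,y]$ lies in $P\cap Q$. So $P\cap Q$ is connected, and $U$ is a dendroid. The formula for $xy$ follows from the uniqueness of arcs. If $x^n\to x$, then $\theta x^n=\gamma(x^n,[0,1])\to\gamma(x,[0,1])=\theta x$ by the (uniform) continuity of $\gamma$.

(iii) Fix $y^0\in Q$ and let $r$ be the least point of the compact set $\theta y^0\cap Q$ in the order of the arc $\theta y^0$. Let $y\in Q$. By (i), $r\wedge y\in Q$, and $r\wedge y\preceq r\preceq y^0$. Minimality of $r$ gives $r\wedge y=r$, that is, $r\preceq y$. Now (i) gives $[r,y]=[r\wedge y,y]\subset Q$.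
\end{proof}

\subsection{Points of smoothness of $U$}

\begin{lemma}\label{lem:smoothpoints}
$U$ is smooth at $p$ if and only if $p\in H$. Moreover, for $p\in H$ and $x\in U$, the arc $px$ is the union of the segment of $H$ from $p$ to $(x_1,\theta)$ and $\{(x_1,\gamma(\sigma(x),\tau)):\tau\in[0,1]\}$.
\end{lemma}

\begin{proof}
Let $p\in H$. The two sets in the statement are arcs or points. They are contained in $U$, since $x_1\in K$ or $\sigma(x)=\theta$, and they meet only in $(x_1,\theta)$, so their union is $px$. Both depend continuously on $x$ in the Hausdorff metric. Hence $U$ is smooth at $p$.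

Let $p=(k,w)\notin H$, so $k\in K$ and $w\ne\theta$. Take $k_n\in K\setminus\{k\}$ with $k_n\to k$. Then $x^n=(k_n,w)\to p$. The arc $px^n$ contains two points with different first coordinates, so by \eqref{eq:first} it meets $H$. Since $H$ is closed and $p\notin H$, the arcs $px^n$ do not converge to $\{p\}$. So $U$ is not smooth at $p$.
\end{proof}

\begin{corollary}\label{cor:notmono}
If $f\colon U\to U$ is in $\mathcal{OM}$, then $f(H)\subset H$. In particular no monotone mapping $U\to U$ takes $\theta$ to $(0,1,0,0,\dots)$, and $U$ is not monotone-homogeneous.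
\end{corollary}

\begin{proof}
Combine Lemma~\ref{lem:smoothpoints} with Theorem~\ref{thm:suppl}(a).
\end{proof}

\section{Folding: the smallest case}\label{sec:fold}

By Corollary~\ref{cor:notmono}, confluent homogeneity of $U$ requires confluent mappings that take a point of smoothness to a point where smoothness fails. Here is a simple mapping of this kind between two combs.

\begin{example}\label{ex:comb}
Let $C=\{x\in U:x_j=0\text{ for }j\ge3\}$ and write its points as $(x_1,x_2)$. This is the comb $([0,1]\times\{0\})\cup(K\times[0,1])$. Attach a handle,
\[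
X=C\cup([-1,0]\times\{0\}),\qquad e=(-1,0),
\]
and let $f\colon X\to C$ be the identity on $C$ and $f(-u,0)=(0,u)$ for $0\le u\le1$. So $f$ folds the handle up onto the first tooth $A=\{0\}\times[0,1]$; see Figure~\ref{fig:fold}.

Both spaces are dendroids. Indeed $C$ is an arcwise connected subcontinuum of $U$, and $X$ is homeomorphic to the subcontinuum $\{x\in C:x_1\ge\frac23\text{ or }x_2=0\}$ by $(\xi,\eta)\mapsto(\frac{2+\xi}3,\eta)$ for $\xi\ge0$ and $(\xi,0)\mapsto(\frac{2(1+\xi)}3,0)$ for $\xi\le0$. This homeomorphism takes $e$ to $\theta$, so $X$ is smooth at $e$. On the other hand, $C$ is not smooth at $f(e)=(0,1)$: the arc from $(0,1)$ to $(k,1)$ with $k\in K\setminus\{0\}$ meets the spine, however small $k$ is.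

Nevertheless $f$ is confluent. Let $Q\subset C$ be a continuum with least point $r$.
\begin{itemize}
\item If $Q\cap A=\emptyset$, then $f^{-1}(Q)=Q$.
\item If $Q\cap A\ne\emptyset$ and $\theta\notin Q$, take $z\in Q\cap A$. From $r\preceq z$ and $r\ne\theta$ we get $r=(0,\rho)$ with $\rho>0$. Every $y\in Q$ satisfies $r\preceq y$, so $y_1=0$. Thus $Q\subset A$, and $f^{-1}(Q)$ consists of two disjoint copies of $Q$, one in $A$ and one in the handle, each mapped onto $Q$.
\item If $\theta\in Q$, then $f^{-1}(Q)=Q\cup\{(-u,0):(0,u)\in Q\}$. Since $Q\cap A$ is connected, both parts are connected. They share the point $\theta$, so $f^{-1}(Q)$ is connected and is mapped onto $Q$.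
\end{itemize}
The fiber of $(0,1)$ consists of the two points $e$ and $(0,1)$. The points $(k,1)$, $k\in K\setminus\{0\}$, have no preimages near $e$. This is how $f$ escapes the argument of Section~\ref{sec:smooth}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.3]
\draw[very thick] (-1,0)--(0,0);
\draw (0,0)--(1,0);
\foreach \x in {0,0.111,0.222,0.333,0.667,0.778,0.889,1}
  \draw (\x,0)--(\x,1);
\fill (-1,0) circle[radius=1pt];
\fill (0,0) circle[radius=1pt];
\node[below] at (-1,0) {$e$};
\node[below] at (0,0) {$\theta$};
\node[below] at (0.6,-0.02) {$X$};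
\draw[->] (1.25,0.5)--(1.65,0.5);
\node[above] at (1.45,0.5) {$f$};
\begin{scope}[shift={(2.1,0)}]
\draw (0,0)--(1,0);
\draw[very thick] (0,0)--(0,1);
\foreach \x in {0.111,0.222,0.333,0.667,0.778,0.889,1}
  \draw (\x,0)--(\x,1);
\fill (0,1) circle[radius=1pt];
\fill (0,0) circle[radius=1pt];
\node[above] at (0,1) {$f(e)$};
\node[below] at (0,0) {$\theta$};
\node[below] at (0.6,-0.02) {$C$};
\end{scope}
\end{tikzpicture}
\caption{Right: a comb $C$ with teeth over the Cantor set (only eight teeth are drawn). Left: the comb with a handle, $X$. The mapping $f$ is the identity on the comb and folds the thick handle onto the thick first tooth. It is confluent and sends $e$, where $X$ is smooth, to $f(e)$, where $C$ is not smooth.}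
\label{fig:fold}
\end{figure}

In the example, the handle runs backward from $f(e)$ to $\theta$, and everything that branches off the first tooth does so at $\theta$, where $X$ carries a full copy of $C$. In $U$ there is no separate handle, and an arc $\theta q$ may have branches at many of its points. So the spine $H$ itself must serve as the handle, running backward along $\theta q$, and the copies $\{t\}\times U$ hanging on the spine must cover whatever branches off $\theta q$ at the image of $(t,\theta)$.

\section{$U$ is confluent-homogeneous}\label{sec:conf}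

Since confluent mappings compose, it suffices to move an arbitrary point $p$ to $\theta$ and to move $\theta$ to an arbitrary point $q$.

\subsection{From $p$ to $\theta$}

This direction needs only monotone mappings.

\begin{proposition}\label{prop:totheta}
For every $p\in U$ there is a monotone mapping $g\colon U\to U$ with $g(p)=\theta$.
\end{proposition}

\begin{proof}
Since $K=1-K$ and the value of $x_1$ is not constrained by earlier coordinates, $R(x)=(1-x_1,x_2,x_3,\dots)$ is a homeomorphism of $U$ onto itself. If $p_1=1$, then $R(p)_1=0$, so after composing with $R$ we may assume $p_1<1$. The idea is to collapse everything over an initial part of the spine to $\theta$ and to stretch the rest over $U$.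

Take $\ell\ge1$ with $p_1<c:=1-3^{-\ell}$, and put $c'=1-2\cdot3^{-\ell}$. Then $c\in K$, the interval $(c',c)$ misses $K$, and $\beta(\xi)=1-3^\ell(1-\xi)$ maps $[c,1]$ bijectively onto $[0,1]$ and $K\cap[c,1]=1-3^{-\ell}K$ onto $1-K=K$. Define
\[
g(x)=\begin{cases}(\beta(x_1),x_2,x_3,\dots),&x_1\ge c,\\ \theta,&x_1<c.\end{cases}
\]
The first line maps the closed set $\{x_1\ge c\}$ continuously and bijectively onto $U$, and takes $(c,\theta)$ to $\theta$. Points with $x_1\in(c',c)$ lie in $H$, because $x_1\notin K$. So the set
\[
F=\{x\in U:x_1\le c'\}\cup\{(u,\theta):c'\le u\le c\}=\{x\in U:x_1<c\}\cup\{(c,\theta)\}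
\]
is closed, and $g=\theta$ on $F$. The two closed sets $\{x_1\ge c\}$ and $F$ cover $U$ and meet only in $(c,\theta)$, so $g$ is continuous. The fiber of $\theta$ is $F$, and the other fibers are points. The set $F$ contains the segment $\{(u,\theta):0\le u\le c\}$, and each $x\in F\setminus H$ is joined to this segment inside $F$ by $\{x_1\}\times\theta\sigma(x)$. So $F$ is connected, $g$ is monotone, and $g(p)=\theta$.
\end{proof}

\subsection{The folding mapping $f_q$ for $q\in K^{\mathbb N}$}

Fix $q=(q_1,q_2,\dots)\in K^{\mathbb N}\subset U$. Write $q_{<i}=(q_1,\dots,q_{i-1})$ and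
\[
m(i,u)=(q_{<i},u,\theta)\qquad(i\ge1,\ 0\le u\le1).
\]
These points lie in $U$. We have $m(i,q_i)=m(i+1,0)$, and $\theta q=\{q\}\cup\bigcup_i\{m(i,u):0\le u\le q_i\}$. The arc $\theta q$ raises one coordinate after another, so the backward run along $\theta q$ is divided into infinitely many stages, one for each coordinate. Stage $i$ takes place over
\[
J_i=[2\cdot3^{-i},3^{1-i}],\qquad \alpha_i\colon J_i\to[0,1],\quad \alpha_i(\xi)=3^i\xi-2 .
\]
The intervals $J_i$ are disjoint and shrink to $0$. Between $J_{i+1}$ and $J_i$ lies the gap $(3^{-i},2\cdot3^{-i})$ of $K$, so $K\setminus\{0\}\subset\bigcup_iJ_i$; and $\alpha_i(K\cap J_i)=K$ by \eqref{eq:gap}. For $t\in J_i$ put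
\[
s(t)=\min\bigl(q_i,\,1-\alpha_i(t)\bigr).
\]
As $t$ increases through $J_i$, the number $s(t)$ stays at $q_i$ and then decreases to $0$. Since $q_i\in K$ and $K=1-K$, we have $s(t)\in K$ whenever $t\in K\cap J_i$. The point $(t,\theta)$ of the spine will be mapped to $m(i,s(t))$.

What should be done with the copy $\{t\}\times U$, for $t\in K\cap J_i$? Put $s=s(t)$. If $s>0$, then whatever branches off $\theta q$ at $m(i,s)$ consists of points $(q_{<i},v)$ with $v_1\ge s$. So it is natural to send $(t,v)$ to $(q_{<i},v)$ when $v_1\ge s$. When $v_1<s$, the first coordinate of $v$ must be raised to $s$. One cannot simply send all such points $(t,v)$ to $m(i,s)$, since continuity would fail whenever $s$ is a limit of smaller points of $K$. Instead we keep the remaining coordinates and put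
\[
h_s(v)=(\max(s,v_1),v_2,v_3,\dots).
\]
The copies of $U$ hanging at places $v_1\in K$, $v_1<s$, are thus laid over the one hanging at $s$. Define $f=f_q\colon U\to U$ by
\[
f(x)=\begin{cases}
\bigl(q_{<i},\,h_{s(x_1)}(\sigma(x))\bigr),&x_1\in J_i,\\
m(i,q_i),&x_1\in(3^{-i},2\cdot3^{-i}),\\
q,&x_1=0.
\end{cases}
\]

For instance, let $q=(0,1,0,0,\dots)$, a point that $\theta$ does not reach by monotone mappings. Then $f(x)=\sigma(x)$ for $x_1\in[\frac23,1]$; the part of $H$ over $(\frac13,\frac23)$ is sent to $\theta$; and $f(x)=(0,\max(3-9x_1,x_2),x_3,\dots)$ for $x_1\in[\frac29,\frac13]$. Over this last interval the spine runs backward from $q$ to $\theta$, as the handle does in Example~\ref{ex:comb}. Over $J_i$ with $i\ge3$ the spine rests at $q$, and the copies $\{t\}\times U$ are mapped onto copies of $U$ that contain $q$ and shrink to $q$ as $i\to\infty$.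

\begin{lemma}\label{lem:fq}
$f$ is a well-defined surjective mapping $U\to U$ with $f(\theta)=q$. Moreover:
\begin{enumerate}
\item[(i)] The mapping $\Lambda\colon[0,1]\to U$, $\Lambda(t)=f(t,\theta)$, has image $\theta q$, satisfies $\Lambda(t')\preceq\Lambda(t)$ for $t\le t'$, and preimages under $\Lambda$ of connected subsets of $\theta q$ are intervals.
\item[(ii)] If $t\in K\cap J_i$ and $w\in U$, then $f(\{t\}\times\theta w)\subset[\Lambda(t),f(t,w)]$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Well defined.} The intervals $J_i$, the gaps $(3^{-i},2\cdot3^{-i})$ and $\{0\}$ partition $[0,1]$. Let $x_1\in J_i$ and $s=s(x_1)$. If $x_1\notin K$, then $\sigma(x)=\theta$ and $f(x)=m(i,s)\in U$. If $x_1\in K$, then $s\in K$. Put $v=\sigma(x)$. If $\max(s,v_1)\notin K$, it equals $v_1\notin K$, so $v_j=0$ for $j\ge2$. Hence $h_s(v)\in U$ and $f(x)\in U$. This is where $q\in K^{\mathbb N}$ is needed: if $q_i\notin K$, then $(q_{<i},q_i,v_2,\dots)$ need not lie in $U$.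

\emph{Continuous.} On each closed set $\{x_1\in J_i\}$ the formula is continuous. On each closed set $\{(u,\theta):3^{-i}\le u\le2\cdot3^{-i}\}$ the mapping $f$ is constantly $m(i,q_i)$. Indeed, at $u=3^{-i}\in J_{i+1}$ we have $\alpha_{i+1}(u)=1$, $s(u)=0$ and $f(u,\theta)=m(i+1,0)=m(i,q_i)$, and at $u=2\cdot3^{-i}\in J_i$ we have $\alpha_i(u)=0$, $s(u)=q_i$ and $f(u,\theta)=m(i,q_i)$. Points of $U$ with first coordinate in a gap of $K$ lie in $H$, so these closed sets cover $\{x_1>0\}$, and they do so locally finitely. Hence $f$ is continuous where $x_1>0$. If $x_1\le3^{-i}$, then the first $i$ coordinates of $f(x)$ are $q_1,\dots,q_i$. So $f$ is continuous where $x_1=0$.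

\emph{Onto.} We have $1\in J_1$ and $s(1)=0$, so $f(1,y)=y$ for all $y\in U$. Clearly $f(\theta)=q$.

(i) On $J_i$ we have $\Lambda(t)=m(i,s(t))$ with $s(t)\le q_i$, and $\Lambda=m(i,q_i)$ on the gap to the left of $J_i$. Thus $\Lambda$ takes values in $\theta q$ and its coordinates are nonincreasing in $t$. On the chain $\theta q$ the order $\preceq$ agrees with the coordinatewise order, so $\Lambda$ is order-reversing. Also $\Lambda(0)=q$ and $\Lambda(1)=\theta$, so $\Lambda([0,1])=\theta q$. The statement on preimages follows, because connected subsets of the arc $\theta q$ are convex in its order.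

(ii) Let $s=s(t)$ and $v\preceq w$. Then $(s,\theta)\preceq h_s(v)\preceq h_s(w)$. The first relation is clear. For the second, $h_s(v)_l\le h_s(w)_l$ for all $l$; if $\max(s,v_1)<\max(s,w_1)$, then $v_1<w_1$, so $v_j=0$ for $j\ge2$; and if $v_l<w_l$ with $l\ge2$, then $v_j=0$ for $j>l$. By \eqref{eq:prefix}, $\Lambda(t)=(q_{<i},s,\theta)\preceq f(t,v)\preceq f(t,w)$.
\end{proof}

\subsection{Confluence of $f_q$}

\begin{proposition}\label{prop:fq}
For every $q\in K^{\mathbb N}$ the mapping $f=f_q\colon U\to U$ is confluent.
\end{proposition}

\begin{proof}
Let $Q\subset U$ be a continuum with least point $r$ (Proposition~\ref{prop:dendroid}(iii)), let $z\in f^{-1}(Q)$, and let $D$ be the component of $f^{-1}(Q)$ containing $z$. We show $f(D)=Q$. If $D$ reaches the spine, then it can slide along the spine to every branching point it needs; this is Case A. Cases B and C1 reduce to it. In Case C2 the component $D$ may stay off the spine, but then $Q$ is already covered from within the single copy $\{z_1\}\times U$.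

\smallskip
\emph{Case A: $z\in H$.} Then $\Lambda(z_1)=f(z)\in Q\cap\theta q$. Since $Q\cap\theta q$ is connected, $\Lambda^{-1}(Q\cap\theta q)$ is an interval containing $z_1$, and therefore
\begin{equation}\label{eq:slide}
(t,\theta)\in D\quad\text{whenever }\Lambda(t)\in Q\cap\theta q .
\end{equation}
As $\Lambda$ is onto $\theta q$, this gives $Q\cap\theta q\subset f(D)$.

Now let $y\in Q\setminus\theta q$. Let $i$ be the first index with $y_i\ne q_i$, and let $s=\min(y_i,q_i)$. By Lemma~\ref{lem:meet}, $q\wedge y=m(i,s)$. Since $r\preceq\Lambda(z_1)\preceq q$ and $r\preceq y$, we have $r\preceq m(i,s)\preceq y$, hence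
\[
[m(i,s),y]\subset[r,y]\subset Q .
\]
We have $s\in K$. This is clear if $s=q_i$. If $s=y_i<q_i$, then $y_j\ne0$ for some $j>i$, since otherwise $y=m(i,y_i)\in\theta q$; hence $y_i\in K$. So $t:=\alpha_i^{-1}(1-s)$ lies in $K\cap J_i$, and $s(t)=\min(q_i,s)=s$. Thus $\Lambda(t)=m(i,s)\in Q\cap\theta q$, and $(t,\theta)\in D$ by \eqref{eq:slide}. Let $w=\sigma^{i-1}(y)=(y_i,y_{i+1},\dots)$. As $y_i\ge s$, we have $f(t,w)=(q_{<i},w)=y$. The connected set $\{t\}\times\theta w\subset U$ contains $(t,\theta)$, and by Lemma~\ref{lem:fq}(ii) it is mapped into $[m(i,s),y]\subset Q$. Hence it lies in $D$, and $y=f(t,w)\in f(D)$.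

\smallskip
\emph{Case B: $z_1=0$.} The connected set $\{0\}\times U$ contains $z$ and $\theta$, and $f$ maps it to $q=f(z)\in Q$. So $\theta\in D$, and Case A applied to $\theta$ gives $f(D)=Q$.

\smallskip
\emph{Case C: $z_1\ne0$ and $w:=\sigma(z)\ne\theta$.} Then $z_1\in K\cap J_i$ for some $i$. Put $s=s(z_1)\in K$ and $m=\Lambda(z_1)=m(i,s)$. We have $f(z)=(q_{<i},h_s(w))$, and $m\preceq f(z)$ by Lemma~\ref{lem:fq}(ii). Also $r\preceq f(z)$, so $m$ and $r$ both lie on the arc $\theta f(z)$ and are comparable.

\emph{Case C1: $r\preceq m$.} By Lemma~\ref{lem:fq}(ii), $f(\{z_1\}\times\theta w)\subset[m,f(z)]\subset[r,f(z)]\subset Q$. Hence $(z_1,\theta)\in D$, and Case A applies to this point.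

\emph{Case C2: $m\preceq r$ and $m\ne r$.} For $l<i$, the $l$-th coordinates of $m$ and of $f(z)$ are both $q_l$. Since $m\preceq r\preceq f(z)$, the same holds for $r$, so $r=(q_{<i},r')$ with $r'=\sigma^{i-1}(r)\in U$, and
\begin{equation}\label{eq:rprime}
(s,\theta)\preceq r',\qquad r'\neq(s,\theta)
\end{equation}
by \eqref{eq:prefix}. In particular $r'\ne\theta$, so $r$ has a nonzero coordinate with index at least $i$. Let $y\in Q$. From $r\preceq y$ we get $y_l=r_l=q_l$ for $l<i$. So $y=(q_{<i},y')$ with $y'=\sigma^{i-1}(y)$, and $r'\preceq y'$. Put $Q'=\sigma^{i-1}(Q)$. This is a continuum, $Q=\{(q_{<i},y'):y'\in Q'\}$, and $h_s(w)\in Q'$. It suffices to find a connected set $D'\subset U$ with $w\in D'$ and $h_s(D')=Q'$. Then $\{z_1\}\times D'\subset U$ is connected, contains $z$, and is mapped by $f$ onto $Q$, so $f(D)=Q$.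
\begin{itemize}
\item Let $w_1>s$. Then $w=h_s(w)\in Q'$. For $y'\in Q'$ we have $y'_1\ge r'_1\ge s$, so $h_s(y')=y'$. Take $D'=Q'$.
\item Let $w_1\le s$. Then $h_s(w)=(s,w_2,w_3,\dots)$, and $s\le r'_1\le h_s(w)_1=s$ gives $r'_1=s$. By \eqref{eq:rprime}, $r'_j\ne0$ for some $j\ge2$. Hence $r'\preceq y'$ forces $y'_1=r'_1=s$ for all $y'\in Q'$. Moreover $w_j=h_s(w)_j\ge r'_j>0$, so $w_1\in K$. Thus $D'=\{w_1\}\times\sigma(Q')$ is a connected subset of $U$. It contains $w$, since $\sigma(w)=\sigma(h_s(w))$ and $h_s(w)\in Q'$. Finally $h_s(D')=\{s\}\times\sigma(Q')=Q'$.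
\end{itemize}
Cases A, B and C cover all possibilities for $z$.
\end{proof}

\begin{remark}
If $q\in K^{\mathbb N}\setminus H$, then $f_q$ takes $\theta\in H$ to $q\notin H$. By Corollary~\ref{cor:notmono}, $f_q$ is not a composition of monotone and open mappings between dendroids.
\end{remark}

\subsection{From $\theta$ to an arbitrary point}

It remains to reach points with a coordinate outside $K$. A monotone mapping suffices for the last step: we collapse an interval containing points of $K$, together with all that hangs on it, to a single value outside $K$.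

\begin{proposition}\label{prop:fromtheta}
For every $q\in U$ there is a confluent mapping $U\to U$ taking $\theta$ to $q$.
\end{proposition}

\begin{proof}
For $q\in K^{\mathbb N}$ take $f_q$. Otherwise $q=(q_1,\dots,q_{N-1},t,\theta)$ with $q_l\in K$ for $l<N$ and $t$ in a gap $(a,b)$ of $K$, of length $3^{-m}$, say. Put $c=b+3^{-m-1}$, $d=b+2\cdot3^{-m-1}$ and $I=[b,c]$. Let $\mu\colon[0,1]\to[0,1]$ be the identity on $[0,a]$ and on $[b+3^{-m},1]$, constantly $t$ on $I$, and let it map linearly and increasingly
\[
[a,b]\to[a,t],\qquad [c,d]\to[t,b],\qquad [d,b+3^{-m}]\to[b,b+3^{-m}].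
\]
Then $\mu$ is a nondecreasing continuous surjection, $\mu^{-1}(t)=I$, and $\mu$ is injective off $I$. Moreover,
\begin{equation}\label{eq:mu}
\text{for }\xi\notin I:\quad \xi\in K\iff\mu(\xi)\in K .
\end{equation}
Indeed, the intervals $(a,b)$ and, by \eqref{eq:gap}, $(c,d)$ miss $K$, and $\mu$ maps them onto $(a,t)$ and $(t,b)$ respectively, up to nothing but points of the gap $(a,b)$ in the first case when $\xi\to b$; so both images miss $K$. By \eqref{eq:gap} again, the last linear map takes $K\cap[d,b+3^{-m}]=b+3^{-m}(K\cap[\frac23,1])$ onto $b+3^{-m}K=K\cap[b,b+3^{-m}]$. Elsewhere off $I$ the function $\mu$ is the identity. Also $\mu^{-1}(0)=\{0\}$, since $a>0$. Define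
\[
g(x)=\begin{cases}(x_1,\dots,x_{N-1},\mu(x_N),x_{N+1},x_{N+2},\dots),&x_N\notin I,\\
(x_1,\dots,x_{N-1},t,\theta),&x_N\in I.\end{cases}
\]

\emph{Values in $U$.} If $x_N\in I$, then $x_N\ne0$, so $x_l\in K$ for $l<N$ and $g(x)\in U$. If $x_N\notin I$, then $\mu(x_N)\in K$ if and only if $x_N\in K$, and $\mu(x_N)=0$ if and only if $x_N=0$. So $g(x)\in U$.

\emph{Continuity.} Points with $x_N$ in the gaps $(a,b)$ or $(c,d)$ have $x_j=0$ for $j>N$. Hence $U$ is the union of the three closed sets
\begin{align*}
&\{x_N\le a\}\cup\{x_N\in[a,b],\ x_j=0\text{ for }j>N\},\\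
&\{x_N\in I\},\\
&\{x_N\ge d\}\cup\{x_N\in[c,d],\ x_j=0\text{ for }j>N\}.
\end{align*}
On the first and third the formula in the first line of the definition is continuous, and on the second the formula in the second line is. The formulas agree on the intersections, where $x_N\in\{b,c\}$, $\mu(x_N)=t$ and $x_j=0$ for $j>N$.

\emph{Monotone and onto.} Let $y\in U$. If $y_N\ne t$, then $g^{-1}(y)$ is the single point obtained from $y$ by replacing $y_N$ by $\mu^{-1}(y_N)$; this point lies in $U$ by \eqref{eq:mu} and $\mu^{-1}(0)=\{0\}$. If $y_N=t$, then $y_l\in K$ for $l<N$ because $t\ne0$, and $y_j=0$ for $j>N$ because $t\notin K$. So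
\[
g^{-1}(y)=\{(y_1,\dots,y_{N-1})\}\times\bigl((I\times\{\theta\})\cup((K\cap I)\times U)\bigr).
\]
This is nonempty and connected, since each $\{\xi\}\times U$ with $\xi\in K\cap I$ is connected and meets $I\times\{\theta\}$.

Thus $g$ is monotone. Put $q'=(q_1,\dots,q_{N-1},b,\theta)\in K^{\mathbb N}$. Then $g(q')=q$, and $g\circ f_{q'}$ is confluent and takes $\theta$ to $q$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
$U$ is a smooth dendroid by Proposition~\ref{prop:dendroid}, and it is not monotone-homogeneous by Corollary~\ref{cor:notmono}. Given $p,q\in U$, compose a mapping from Proposition~\ref{prop:totheta} taking $p$ to $\theta$ with one from Proposition~\ref{prop:fromtheta} taking $\theta$ to $q$. So $U$ is confluent-homogeneous.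
\end{proof}

\section{Monotone images of $\theta$}\label{sec:c}

By Proposition~\ref{prop:totheta}, every point of $U$ can be moved to $\theta$ by a monotone mapping. From $\theta$ itself, monotone mappings lead only to the two ends of the spine.

\begin{proof}[Proof of Theorem \ref{thm:suppl}(c)]
The statement on confluent mappings is Proposition~\ref{prop:fromtheta}. For monotone mappings, the identity and the homeomorphism $R(x)=(1-x_1,x_2,\dots)$ give the values $\theta$ and $(1,\theta)$.

Let $f\colon U\to U$ be monotone and $f(\theta)=q$. By Corollary~\ref{cor:notmono}, $f(H)\subset H$, so $q=(t,\theta)$. Suppose $0<t<1$. The contradiction will come from a point $c\in H$ whose fiber misses $H$ but meets two different copies $\{k\}\times U$.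

For $y\in H$ the set $H\cap f^{-1}(y)$ is connected or empty, as an intersection of two continua in a dendroid. So $f|_H$ is a mapping with connected fibers from the arc $H$ into itself. Such a mapping is weakly monotone as a function of the coordinate, so $f(H)$ is a point or an arc in $H$ with end $q=f(\theta)$. Hence for $j=\theta$ or for $j=(1,\theta)$ we have $f(H)\cap qj=\{q\}$. Let $c$ be the midpoint of the segment $qj\subset H$. Then $c\notin f(H)$.

Choose $x$ with $f(x)=j$. Since $j\in qj\setminus\{q\}$, we have $x\notin H$, so $x=(k,w)$ with $k\in K$ and $w\ne\theta$. Take $k_n\in K\setminus\{k\}$ with $k_n\to k$, and put $x^n=(k_n,w)\to x$. By Lemma~\ref{lem:smoothpoints}, the arc from $q$ to $f(x^n)$ contains the segment of $H$ from $q$ to $(f(x^n)_1,\theta)$. Since $f(x^n)\to j$, this segment contains $c$ for large $n$; fix such an $n$. The continuum $f(\theta x^n)$ contains the arc from $q$ to $f(x^n)$, and the continuum $f(\theta x)$ contains $qj$. So there are $v\in\theta x^n$ and $v'\in\theta x$ with $f(v)=f(v')=c$, and $v,v'\notin H$ because $c\notin f(H)$. Since $v\preceq x^n$ and $v$ has a nonzero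 coordinate with index at least $2$, we get $v_1=k_n$. In the same way $v'_1=k\ne k_n$. Thus $f^{-1}(c)$ is a connected subset of $U\setminus H$ on which the first coordinate is not constant, contrary to \eqref{eq:first}. Hence $t\in\{0,1\}$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problems}
\emph{Selected Problems in Continuum Theory},
\url{http://web.mst.edu/~wjcharat/JJC/publications/p218.pdf}.
\end{thebibliography}

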